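\title{First Fit has linear expected waste for item sizes uniform on $(0,u]$, $\sqrt3-1<u<1$}

\begin{abstract}
Let First Fit pack $n$ items, drawn independently and uniformly from $(0,u]$, into bins of capacity $1$. For $u=1$ it is known to be asymptotically optimal in expectation. We prove that for every $u\in(\sqrt3-1,1)$ the expected wasted space is at least $c(u)n-C(u)$ with $c(u)>0$. Hence there is no $u_0<1$ such that First Fit is optimal for all $u\in(u_0,1]$. The proof shows that a potential of the form $(1-u)\cdot\#\{\text{bins that are not almost full}\}-2\cdot(\text{waste})$ has positive drift on average over time.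
\end{abstract}

\section{The problem and the result}\label{sec:intro}

In one-dimensional on-line bin packing, items of sizes $X_1,X_2,\dots\in(0,1]$ arrive one at a time. Each item must be placed, on arrival and for good, into a bin of capacity $1$, so that the sizes in each bin add up to at most $1$. \emph{First Fit} numbers the bins in the order in which it opens them, puts each item into the lowest-numbered opened bin in which it fits, and opens a new bin if there is none. For the list $L_n=(X_1,\dots,X_n)$, let $\mathrm{FF}(L_n)$ be the number of bins that First Fit uses, and let $\mathrm{OPT}(L_n)$ be the least number of bins into which $L_n$ can be packed at all.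

Fix $u\in(0,1]$ and let the $X_s$ be independent and uniform on $(0,u]$. First Fit is called \emph{optimal at $u$} if
\[
\mathbb E\,\mathrm{FF}(L_n)\big/\mathbb E\,\mathrm{OPT}(L_n)\to1\qquad(n\to\infty).
\]
The \emph{waste} $W_n=\mathrm{FF}(L_n)-\sum_{s\le n}X_s$ is the total free space in the bins used. Optimality at $u$ is equivalent to $\mathbb E\,W_n=o(n)$; a short proof is recalled in Section~\ref{sec:opt}.

It is known (Bentley et al.) that First Fit is optimal at $u=1$. In \cite{problem} it is conjectured that there is a $u_0\in[0.86,1]$ such that First Fit is optimal for $u>u_0$ and not optimal for $0.85<u<u_0$, and it is asked whether $u_0$ is strictly less than $1$. So the question is: \emph{is there a $u_0<1$ such that First Fit is optimal at every $u\in(u_0,1]$?}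

One may well guess that there is. For $u=1$ the law of an item is invariant under $x\mapsto1-x$, and almost all items can be matched in pairs of nearly complementary sizes. Lowering $u$ to $1-\varepsilon$ removes the largest items, keeps the symmetry on $(\varepsilon,1-\varepsilon]$, and leaves only the items of size at most $\varepsilon$ without a partner. These look harmless: on a list of such items First Fit leaves less than $\varepsilon$ free in every bin but the last, because the first item of the last bin fitted nowhere else; and in a mixed list they can fill the holes left by the others. A count points the other way. No two items larger than $\frac12$ share a bin, and there are about $n(u-\frac12)/u$ of them, while at least about $nu/2$ bins are needed. The difference is $\varepsilon^2n/(2u)$. For $u=1$ it vanishes, but for $u<1$ a linear number of bins must be filled with items below $\frac12$ alone. First Fit cannot do this without linear waste.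

\begin{theorem}\label{thm:main}
Let $\sqrt3-1<u<1$. There are constants $c(u)>0$ and $C(u)<\infty$ such that
\[
\mathbb E\,W_n\ \ge\ c(u)\,n-C(u)\qquad\text{for all }n .
\]
\end{theorem}

\begin{corollary}\label{cor:main}
There is no $u_0<1$ such that First Fit is optimal at every $u\in(u_0,1]$. On $(\sqrt3-1,1]$, First Fit is optimal if and only if $u=1$, and a number $u_0$ as in the conjecture of \cite{problem} can only be $u_0=1$.
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:main} the expected waste is not $o(n)$ for $u\in(\sqrt3-1,1)$, so First Fit is not optimal there. Given $u_0<1$, every $u\in(\max\{u_0,\sqrt3-1\},1)$ is a point of $(u_0,1]$ at which optimality fails. Optimality at $u=1$ is the result of Bentley et al. Finally $\sqrt3-1\approx0.732$, so $(\sqrt3-1,1]$ contains the range $(0.85,1]$ of the conjecture.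
\end{proof}

Nothing is claimed for $u\le\sqrt3-1$.

Section~\ref{sec:state} describes the features of a First Fit packing that matter: the unique bin that is more than half empty, and the largest free space in front of the first bin with free space above a level $y$. Section~\ref{sec:fixed} computes by hand what happens in an idealized packing in which the relevant level is frozen; this produces the potential and the constant $\sqrt3-1$. Section~\ref{sec:drift} proves the one-step drift bounds, Section~\ref{sec:weights} builds a partition of unity in time that follows the moving level, and Section~\ref{sec:proof} adds everything up.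

\section{Optimality and waste}\label{sec:opt}

Since $\mathbb E\,\mathrm{FF}(L_n)=nu/2+\mathbb E\,W_n$, the equivalence of optimality with $\mathbb E\,W_n=o(n)$ follows from the next lemma.

\begin{lemma}\label{lem:opt}
For every $u\in(0,1]$, $\ \mathbb E\,\mathrm{OPT}(L_n)=nu/2+o(n)$.
\end{lemma}

\begin{proof}
The lower bound $nu/2$ holds because $\mathrm{OPT}(L_n)\ge\sum_{s\le n}X_s$. For the upper bound fix $\eta>0$; we construct a packing with expected waste at most $2\eta n+O(\sqrt n)$.

Put $\alpha_0=u$. Given $\alpha_j>0$, let $\rho_j\in\{1,\frac12,\frac14,\dots\}$ satisfy $\rho_j/2<\alpha_j\le\rho_j$, and put $\alpha_{j+1}=\rho_j-\alpha_j\in[0,\rho_j/2)$. Then $\rho_{j+1}\le\rho_j/2$, so there is a first index $\nu$ with $\alpha_\nu\le\eta$. The interval $(0,u]$ is the disjoint union of $(0,\alpha_\nu]$ and the intervals $I_j=(\alpha_{j+1},\alpha_j]$, $j<\nu$, and the endpoints of $I_j$ add up to $\rho_j$. We pack the items of each interval separately.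

The items in $(0,\alpha_\nu]$ are packed by First Fit. Every bin but the last has free space less than $\eta$, so their waste is at most $\eta n+1$.

Cut $I_j$ into $2R$ pieces of equal length $h$, numbered from left to right. An item of piece $\ell$ and an item of piece $2R-\ell$ have total size in $(\rho_j-2h,\rho_j]$, since the right endpoints of the two pieces add up to $2\alpha_{j+1}+2Rh=\rho_j$. For $\ell=1,\dots,R$ form as many such pairs as possible, and put $1/\rho_j$ pairs into each bin. Each of these bins, except possibly one, has free space less than $2h/\rho_j$. Every unpaired item gets its own bin. The unpaired items are those of piece $2R$ (expected number $nh/u$), at most one item of piece $R$, and for each $\ell<R$ the surplus of one of the pieces $\ell$, $2R-\ell$ over the other. The surplus is the absolute value of a sum of $n$ independent centered variables with values in $\{-1,0,1\}$, so its expectation is at most $\sqrt n$. The expected waste for $I_j$ is thus at most $(2h/\rho_j+h/u)n+R\sqrt n+2$, and we take $R$ so large that $2h/\rho_j+h/u\le\eta/\nu$ for all $j<\nu$.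
\end{proof}

\section{The half-bin and the front gap}\label{sec:state}

From now on $u\in(\sqrt3-1,1)$ is fixed, and
\[
\varepsilon=1-u,\qquad \gamma=u^2-2\varepsilon=1-4\varepsilon+\varepsilon^2 .
\]
The roots of $1-4\varepsilon+\varepsilon^2$ are $2\pm\sqrt3$, so the hypothesis $u>\sqrt3-1$, that is $\varepsilon<2-\sqrt3$, says exactly that $\gamma>0$. We have $0<\gamma<1$, $\ 0<\varepsilon<0.27$ and $u>0.73$.

Time $t$ is the moment after $t$ items have been packed. The \emph{gap} of a bin is its free space. It is convenient to imagine an infinite row of bins in which the unopened ones have gap $1$ and stand behind the $B_t$ opened ones; then an item of size $x$ goes to the first bin with gap at least $x$. Gaps never increase, and each item changes exactly one gap. We write $X=X_{t+1}$ for the next item, $\Delta Y=Y_{t+1}-Y_t$ for the increment of a process $Y$, and $\mathbb E_t$, $\mathbb P_t$ for expectation and probability given $X_1,\dots,X_t$. As $X$ is independent of the past, $u\,\mathbb E_t f(X)=\int_0^uf(x)\,dx$ for every $f$ determined by the first $t$ items; this is why many inequalities below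 carry a factor $u$. Let $p_t=\mathbb P_t(X\text{ opens a bin})$. The waste $W_t=B_t-\sum_{s\le t}X_s$ is the sum of the gaps of the opened bins, and
\begin{equation}\label{eq:dW}
\mathbb E_t\Delta W=p_t-u/2 .
\end{equation}
An item is \emph{large} if it exceeds $\frac12$ and \emph{small} if it is less than $\frac12$. We discard the null event that some item equals $\frac12$.

\subsection*{Bins without a large item}
An opened bin with gap greater than $\frac12$ is called a \emph{half-bin}.

\begin{lemma}\label{lem:half}
At any time there is at most one half-bin.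
\end{lemma}

\begin{proof}
Suppose that bins $i<j$ both have gap greater than $\frac12$. The first item of bin $j$ was small. When it arrived, bin $i$ was open and its gap was at least its present gap, so the item fitted into bin $i$ and would not have opened bin $j$.
\end{proof}

Let $H_t\in\{0,1\}$ be the number of half-bins and $r_t$ the gap of the half-bin, if there is one. The step from $t$ to $t+1$ is \emph{bad} if $X$ is small, goes into the half-bin, and leaves it with gap at most $\frac12$. Let $b_t=\mathbb P_t(\text{the step is bad})$. Bad steps are the way in which First Fit creates bins that will never hold a large item.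

\begin{lemma}\label{lem:count}
For all $t$ and $n$,
\begin{align}
p_t&=\frac{u-1/2}{u}+\mathbb E_t\Delta H+b_t,\label{eq:p}\\
\sum_{t<n}\mathbb E\,b_t&\ge\frac{\varepsilon^2}{2u}\,n-1.\label{eq:bad}
\end{align}
\end{lemma}

\begin{proof}
Let $\Lambda_t$ and $\beta_t$ be the numbers of large items and of bad steps up to time $t$. We claim that $B_t=\Lambda_t+H_t+\beta_t$. A bin holds at most one large item, so exactly $\Lambda_t$ opened bins hold one. The half-bin holds none. Any other opened bin without a large item was opened by a small item, so it was a half-bin then, and the item that brought its gap down to at most $\frac12$ was small: that step was bad. Conversely, a bad step leaves a bin that held no large item before, received a small one, and has no room for a large one later; and different bad steps concern different bins. This proves the claim.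

Applying $\mathbb E_t\Delta$ to the claim gives \eqref{eq:p}, since $X$ is large with probability $(u-\frac12)/u$. Taking expectations at time $n$ and using $\mathbb E\,B_n\ge nu/2$ and $H_n\le1$ gives
\[
\sum_{t<n}\mathbb E\,b_t=\mathbb E\,\beta_n\ge n\Big(\frac u2-1+\frac1{2u}\Big)-1=\frac{(1-u)^2}{2u}\,n-1 .\qedhere
\]
\end{proof}

\subsection*{The packing seen from a level $y$}
Let $0<y\le\frac12$. Let $J_y$ be the number of opened bins with gap greater than $y$. Consider the first bin, opened or not, with gap greater than $y$. The bins in front of it are opened and have gaps at most $y$. The \emph{front gap} $a_y$ is the largest of these gaps, or $0$ if there is no bin in front, and the \emph{defect} is $d_y=y-a_y$. Thus $0\le a_y\le y$. For larger $y$ the set of bins in front is larger, so $a_y$ is nondecreasing in $y$, and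
\begin{equation}\label{eq:mono}
d_{y'}\le(y'-y)+d_y\qquad(y\le y').
\end{equation}
The front gap decides on which side of the level the next item lands:
\begin{equation}\label{eq:side}
\begin{array}{l}
\text{if $X\le a_y$, then $X$ goes into an opened bin with gap at most $y$;}\\[2pt]
\text{if $X>a_y$, then $X$ goes into a bin, opened or not, with gap greater than $y$.}
\end{array}
\end{equation}
Indeed, an item $X\le a_y$ fits into one of the bins in front. An item with $a_y<X\le y$ fits into none of them and goes into the first bin with gap greater than $y$. An item $X>y$ needs a gap greater than $y$. So the defect measures the set of items that are below the level and nevertheless land above it. Figure~\ref{fig:state} shows an example.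

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.1,yscale=3.4]
\foreach \i/\g in {1/0.05,2/0.12,3/0.08,4/0.30,5/0.20,6/0.60}{
  \draw[fill=gray!35] (\i-0.3,0) rectangle (\i+0.3,\g);
  \node[below] at (\i,0) {\small $\g$};}
\draw[densely dotted] (6.7,0) rectangle (7.3,1);
\node[below] at (7,0) {\small $1$};
\draw (0.4,0)--(7.6,0);
\draw[dashed] (0.4,0.5)--(7.6,0.5) node[right] {\small $1/2$};
\draw[dashed] (0.4,0.25)--(7.6,0.25) node[right] {\small $y=0.25$};
\draw[dotted,thick] (0.4,0.12)--(7.6,0.12) node[right] {\small $a_y=0.12$};
\end{tikzpicture}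
\caption{The gaps of bins $1,\dots,6$, drawn as bars from left to right, after First Fit has packed the list $0.9$, $0.05$, $0.88$, $0.7$, $0.22$, $0.7$, $0.8$, $0.4$ (with $u=0.9$); bin $7$ is unopened. Bin $6$ is the half-bin. At level $y=0.25$ the first bin with gap above $y$ is bin $4$, the front gap is $a_y=0.12$, the defect is $d_y=0.13$, and $J_y=2$. The next item goes to bin $1,2,4,6,7$ according as it lies in $(0,0.05]$, $(0.05,0.12]$, $(0.12,0.3]$, $(0.3,0.6]$, $(0.6,0.9]$, and the step is bad when it lies in $(0.3,0.5)$.}
\label{fig:state}
\end{figure}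

The next lemma is the place where the symmetry $x\mapsto1-x$ of the item law on $(\varepsilon,u]$ enters. Large items in $(\frac12,1-y)$ create gaps in $(y,\frac12)$, and small items in $(y,\frac12)$ consume them, at the same rate provided that $y\ge\varepsilon$. A small item spent on a bad step is missing from this balance. To record this, let
\[
S_y=J_y-2H=\#\{\text{gaps in }(y,\tfrac12]\}-H,\qquad |S_y|\le J_y .
\]
The bound holds because $H=1$ implies $J_y\ge1$.

\begin{lemma}\label{lem:sym}
For $\varepsilon\le y\le\frac12$, $\quad\mathbb E_t\Delta S_y\ge2b_t-d_y/u$.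
\end{lemma}

\begin{proof}
Write $a=a_y$, and compute $\Delta S_y=\Delta J_y-2\Delta H$ in four ranges of $X$. Note that a large item either opens a bin, which is not a half-bin, or goes into the half-bin, in which case $\Delta H=-1$, $\Delta J_y\ge-1$ and $\Delta S_y\ge1$.
\begin{itemize}
\item $\frac12<X<1-y$. If $X$ opens a bin, the new gap exceeds $y$ and $\Delta S_y=1$. So $\Delta S_y\ge1$.
\item $X\ge1-y$. If $X$ opens a bin, the new gap is at most $y$ and $\Delta S_y=0$. So $\Delta S_y\ge0$.
\item $a<X<\frac12$. By \eqref{eq:side} there are four possibilities. If $X$ opens a bin, that bin becomes the half-bin, $\Delta J_y=\Delta H=1$ and $\Delta S_y=-1$. If $X$ goes into a bin with gap in $(y,\frac12]$, then $\Delta S_y\ge-1$. If $X$ goes into the half-bin and the step is not bad, then $\Delta S_y=0$. If the step is bad, then $\Delta H=-1$ and $\Delta S_y\ge1$. So $\Delta S_y\ge-1+2\cdot1_{\mathrm{bad}}$.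
\item $X\le a$. A bin with gap at most $y$ is hit, so $\Delta S_y=0$ and the step is not bad.
\end{itemize}
Since $y\ge\varepsilon$, we have $1-y\le u$, and the first range has probability $(\frac12-y)/u$. The third has probability $(\frac12-a)/u$ and contains all bad steps. Therefore $\mathbb E_t\Delta S_y\ge\big[(\frac12-y)-(\frac12-a)\big]/u+2b_t$.
\end{proof}

\section{A fixed level, by hand}\label{sec:fixed}

The count $J_y$ is nonincreasing in $y$, and $J_{1/2}=H\le1$. Think of the \emph{level} of a state as the point $y$ above which there are few gaps and just below which there are many. At such a level the defect is small most of the time (Lemma~\ref{lem:defect}). In this section we idealize: we pretend that over a long stretch of time, for one fixed $y$, the count $J_y$ stays bounded and $d_y=0$. A bounded process has average increment $0$ over a long stretch, so $H$, $S_y$ and $J_y$ have no average drift. Bars denote averages over the stretch. Nothing from this section is used in the proof.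

\medskip\noindent\emph{High level, $y\ge\varepsilon$.} Lemma~\ref{lem:sym} gives $\bar b=0$. Then \eqref{eq:p} gives $\bar p=(u-\frac12)/u$, and by \eqref{eq:dW} the waste drifts at rate $(u-\frac12)/u-u/2=-\varepsilon^2/(2u)$. As $W\ge0$, the packing cannot stay at a high level forever.

\medskip\noindent\emph{Low level, $y<\varepsilon$.} Let $N$ count the opened bins with gap at least $\delta$, where $\delta$ is tiny, so that $W\ge\delta N$. A new bin has gap at least $1-u=\varepsilon$ and raises $N$ by $1$. The count can drop only if $X\le y$, or if $X$ comes within $\delta$ of one of the boundedly many gaps above $y$. So $N$ drifts at rate at least $\bar p-y/u-O(\delta)$. If the packing stayed at this level forever, we would have $\bar p\ge u/2$, and the rate would be at least $(u^2-2y)/(2u)-O(\delta)\ge\gamma/(2u)-O(\delta)>0$. The waste would be linear. This is the origin of the condition $\gamma>0$.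

\medskip\noindent\emph{The difficulty} is that the level moves. The packing might build up waste at low levels and consume it at high levels. We need one quantity that does not decrease at high levels and increases at low levels. At a high level $N$ can drop at rate at most $1-2\bar p=\varepsilon/u$, while $W$ drops at rate $\varepsilon^2/(2u)$. Hence
\[
\Phi=\varepsilon N-2W
\]
does not decrease there. In $\Phi$ a gap $g\ge\delta$ has weight $\varepsilon-2g$.

At a low level we no longer know that $\bar p\ge u/2$ during the stretch, so we need bounds for all values of $\bar p$. We let $\delta\to0$. The drifts of $N$ and $W$ found above give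
\begin{equation}\label{eq:toy1}
u\,\overline{\Delta\Phi}\ \ge\ \varepsilon(u\bar p-y)-2u\bar p+u^2=u^2-\varepsilon y-(2-\varepsilon)u\bar p ,
\end{equation}
which is good when few bins are opened. When many are opened, argue as follows. Since $J_y$ is bounded, only the gaps below $y$ matter for $\Phi$, and gaps cross from above $y$ to below $y$ at rate $\bar p$. When a bin with gap $g\in(y,u]$ crosses, its new gap is uniform on an interval $[0,z_1]$ with $z_1\le y$, so its mean weight is $\varepsilon-z_1\ge\varepsilon-y$. An item $x\le y$ destroys a gap $s\ge x$ of weight $\varepsilon-2s\le\varepsilon-2x$, and the gap that it leaves has nonnegative mean weight by the same computation. As $\int_0^y(\varepsilon-2x)\,dx=y(\varepsilon-y)$,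
\begin{equation}\label{eq:toy2}
u\,\overline{\Delta\Phi}\ \ge\ (\varepsilon-y)u\bar p-y(\varepsilon-y),
\end{equation}
if we ignore a half-bin with gap above $u$. Adding $(\varepsilon-y)$ times \eqref{eq:toy1} to $(2-\varepsilon)$ times \eqref{eq:toy2} eliminates $\bar p$:
\[
(2-y)\,u\,\overline{\Delta\Phi}\ \ge\ (\varepsilon-y)(u^2-2y)\ \ge\ \gamma(\varepsilon-y).
\]

The gain vanishes as $y\uparrow\varepsilon$, so it remains to see that the level is often well below $\varepsilon$. At a level $y<\varepsilon$ we have $d_\varepsilon\le\varepsilon-y$ by \eqref{eq:mono}, and $J_\varepsilon\le J_y$ is bounded, so Lemma~\ref{lem:sym} at $\varepsilon$ gives $\bar b\le(\varepsilon-y)/(2u)$. By \eqref{eq:bad} the overall average of $b$ is at least $\varepsilon^2/(2u)$. So the overall average of $(\varepsilon-y)^+$ is at least $\varepsilon^2$, the potential grows linearly, and $\Phi\le\varepsilon N\le(\varepsilon/\delta)W$ forces linear waste.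

To make this rigorous we must keep the error terms in $d_y$, $\delta J_y$ and the drifts of bounded processes (Section~\ref{sec:drift}), and we must define the level so that these errors are small on average although the level changes (Section~\ref{sec:weights}).

\section{The drift of the potential}\label{sec:drift}

Let $0<\delta\le\varepsilon/2$. We replace the indicator of $g\ge\delta$ by the ramp $\min(g/\delta,1)$; the reason appears in Lemma~\ref{lem:psi}. Put
\[
\varphi(g)=\varepsilon\min(g/\delta,1)-2g,\qquad N_t=\sum\min(g/\delta,1),\qquad\Phi_t=\sum\varphi(g)=\varepsilon N_t-2W_t ,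
\]
where the sums run over the gaps $g$ of the opened bins at time $t$. Then $\Phi_0=0$, and $N\le W/\delta$ gives
\begin{equation}\label{eq:PhiW}
\Phi_n\le(\varepsilon/\delta)\,W_n .
\end{equation}
A new bin has gap at least $\varepsilon>\delta$, so $\Delta N=1$ when $X$ opens a bin, and $\Delta N\ge-1$ otherwise.

The first bound holds in every state and will be used at high levels.

\begin{lemma}\label{lem:high}
$\mathbb E_t\Delta\Phi\ge-2u\,(\mathbb E_t\Delta H+b_t)$.
\end{lemma}

\begin{proof}
We have $\mathbb E_t\Delta N\ge p_t-(1-p_t)$, so by \eqref{eq:dW}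
\[
\mathbb E_t\Delta\Phi\ge\varepsilon(2p_t-1)-2p_t+u=u-\varepsilon-2up_t .
\]
By \eqref{eq:p}, $2up_t=2u-1+2u(\mathbb E_t\Delta H+b_t)$, and $u-\varepsilon-(2u-1)=1-u-\varepsilon=0$.
\end{proof}

For the rest of this section fix a low level $y$ and a $\delta$ with
\begin{equation}\label{eq:delta}
0<y<\varepsilon,\qquad 0<\delta\le\min\Big\{\frac\varepsilon2,\ y,\ \frac{2y(\varepsilon-y)}{\varepsilon}\Big\},
\end{equation}
and write $a=a_y$, $d=d_y$, $J=J_y$ for the values at time $t$. The next lemma is the rigorous form of \eqref{eq:toy1}.

\begin{lemma}\label{lem:first}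
$u\,\mathbb E_t\Delta\Phi\ge u^2-\varepsilon a-(2-\varepsilon)u\,p_t-\varepsilon\delta J$.
\end{lemma}

\begin{proof}
Suppose that $X>a$ and $X$ does not open a bin. By \eqref{eq:side} it goes into an opened bin with gap $g>y\ge\delta$, so $\Delta N=0$ unless the new gap is less than $\delta$. That requires $X\in(g-\delta,g]$ for one of the $J$ gaps above $y$, an event of probability at most $J\delta/u$. Since $\mathbb P_t(X\le a)=a/u$, we get $u\,\mathbb E_t\Delta N\ge up_t-a-J\delta$. Combine this with \eqref{eq:dW}.
\end{proof}

For the rigorous form of \eqref{eq:toy2} we need the total weight of the new gaps that a bin can receive, $\Psi(z)=\int_0^z\varphi(g)\,dg$.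

\begin{lemma}\label{lem:psi}
For $z\ge0$, $\ z(\varepsilon-z)-\frac{\varepsilon\delta}2\le\Psi(z)\le z(\varepsilon-z)$. For $0\le z\le y$, $\ \Psi(z)\ge0$.
\end{lemma}

\begin{proof}
The upper bound follows from $\varphi(g)\le\varepsilon-2g$. For $z\ge\delta$, $\Psi(z)=\frac{\varepsilon\delta}2+\varepsilon(z-\delta)-z^2$ equals the lower bound. For $z\le\delta$, $\Psi(z)=\frac{\varepsilon z^2}{2\delta}-z^2$ exceeds the lower bound by $\frac{\varepsilon(z-\delta)^2}{2\delta}$. This formula also shows $\Psi\ge0$ on $[0,\delta]$, because $\delta\le\varepsilon/2$. On $[\delta,y]$ the function $\Psi(z)=z(\varepsilon-z)-\frac{\varepsilon\delta}2$ is concave. It is nonnegative at $\delta$, as just seen, and at $y$, because $\delta\le2y(\varepsilon-y)/\varepsilon$.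
\end{proof}

Both parts are needed. The loss $\varepsilon\delta/2$ is affordable for each of the $J$ bins above the level. It is not affordable for each bin below the level, since we have no bound on their number; there we use $\Psi\ge0$, which would fail near $0$ with an indicator in place of the ramp.

One more object is required. If the half-bin has gap $r_t>u$, no item can fill it, and the gaps below $y$ that it can receive start at $r_t-u$ instead of $0$. We shall see that this costs at most $y(r_t-u)$ in $u\,\mathbb E_t\Delta\Phi$. The situation ends at the latest with the next large item, which arrives with probability $(u-\frac12)/u$ per step. We therefore charge the whole expected cost at the moment when such a bin is opened, by means of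
\[
D_t=\frac{y}{u-1/2}\,(r_t-u)^+ ,
\]
where $(r_t-u)^+=0$ if there is no half-bin.

\begin{lemma}\label{lem:D}
$\displaystyle -y\,(r_t-u)^+\ \ge\ u\,\mathbb E_t\Delta D-\frac{y(\varepsilon-a)^2}{1-2\varepsilon}$, \ and \ $0\le D\le J$.
\end{lemma}

\begin{proof}
Suppose first that $r_t>u$. Every item fits into the half-bin, so no bin is opened and $D$ cannot increase. A large item goes into the half-bin, the only opened bin with room for it, and makes $D=0$. Hence $u\,\mathbb E_t\Delta D\le-(u-\frac12)D_t=-y(r_t-u)$.

Suppose next that $(r_t-u)^+=0$. Then $D$ increases only if $X$ opens a bin with gap $1-X>u$, that is, with $X<\varepsilon$. By \eqref{eq:side} this requires $X>a$, and then $\Delta D=\frac{y}{u-1/2}(\varepsilon-X)$. Hence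
\[
u\,\mathbb E_t\Delta D\le\frac{y}{u-1/2}\int_a^\varepsilon(\varepsilon-x)\,dx=\frac{y(\varepsilon-a)^2}{2u-1}=\frac{y(\varepsilon-a)^2}{1-2\varepsilon}.
\]
The first claim holds in both cases. Finally $(r_t-u)^+\le\varepsilon$ gives $D\le\varepsilon^2/(\frac12-\varepsilon)\le1$, as $\varepsilon<0.27$; and $D>0$ only if there is a half-bin, in which case $J\ge1$.
\end{proof}

Split $\Phi=\Phi^{\le}+Z$, where $\Phi^{\le}$ and $Z$ are the sums of $\varphi(g)$ over the opened bins with $g\le y$ and with $g>y$. All terms that are controlled by $J$ are collected in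
\[
Q^y=Z+D-(\varepsilon-y)J,\qquad Q^y_0=0,\qquad|Q^y|\le4J_y .
\]
The bound holds because $|\varphi|\le2$ on $[0,1]$ gives $|Z|\le2J$, while $0\le D\le J$ and $0<\varepsilon-y<1$.

\begin{lemma}\label{lem:second}
$\displaystyle u\,\mathbb E_t\Delta\Phi\ge(\varepsilon-y)u\,p_t-a(\varepsilon-a)-\frac{y(\varepsilon-a)^2}{1-2\varepsilon}+u\,\mathbb E_t\Delta Q^y-\frac{\varepsilon\delta}2J$.
\end{lemma}

\begin{proof}
We bound $u\,\mathbb E_t\Delta\Phi^{\le}$, the integral over $x\in(0,u]$ of the change of $\Phi^\le$ caused by an item of size $x$.

\emph{Items $x\le a$.} Read the bins in front of the first gap above $y$ from left to right, and let $0=s_0<s_1<\dots<s_l=a$ be the successive record values of their gaps. An item $x\in(s_{j-1},s_j]$ goes into the bin that sets the record $s_j$ and changes $\Phi^\le$ by $\varphi(s_j-x)-\varphi(s_j)$. The contribution of these items is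
\[
\sum_{j=1}^l\Big[\Psi(s_j-s_{j-1})-\int_{s_{j-1}}^{s_j}\varphi(s_j)\,dx\Big]\ \ge\ -\int_0^a(\varepsilon-2x)\,dx=-a(\varepsilon-a),
\]
because $\Psi(s_j-s_{j-1})\ge0$ by Lemma~\ref{lem:psi}, and $\varphi(s_j)\le\varepsilon-2s_j\le\varepsilon-2x$ for $x\le s_j$.

\emph{Items $x>a$.} By \eqref{eq:side} they do not touch the bins with gap at most $y$. If $x$ opens a bin, the new gap is at least $\varepsilon>y$ and $\Phi^\le$ is unchanged. So $\Phi^\le$ changes only through an \emph{exit}: an opened bin with gap above $y$ receives the item and gets a gap at most $y$. Consider an opened bin with gap $g>y$, and let $s$ be the largest gap in front of it ($s=0$ if there is none); then $s\ge a$. The bin receives exactly the items $x\in(s,\min(g,u)]$, so its new gap $z=g-x$ ranges over $[(g-u)^+,g-s)$. Up to an endpoint, the exits correspond to $z_0\le z\le z_1$, where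
\[
z_0=(g-u)^+,\qquad z_1=\min(g-s,y).
\]
If $z_0\le z_1$, the contribution of this bin is, by Lemma~\ref{lem:psi},
\[
\Psi(z_1)-\Psi(z_0)\ge(z_1-z_0)(\varepsilon-z_1-z_0)-\tfrac{\varepsilon\delta}2\ge(\varepsilon-y)(z_1-z_0)-yz_0-\tfrac{\varepsilon\delta}2 ,
\]
where we used $z_1\le y$ and $z_1-z_0\le y$. If $z_0>z_1$, there is no exit and the contribution is $0$. In both cases it is at least $(\varepsilon-y)(z_1-z_0)^+-yz_0-\frac{\varepsilon\delta}2$. Sum over the $J$ bins. The sum of the lengths $(z_1-z_0)^+$ is $u\,\mathbb P_t(\text{exit})$. Since $u>\frac12$, only the half-bin can have $z_0>0$, so the sum of the $z_0$ is $(r_t-u)^+$. Since every new bin has gap above $y$, $\Delta J=1_{\mathrm{open}}-1_{\mathrm{exit}}$, and $\mathbb P_t(\text{exit})=p_t-\mathbb E_t\Delta J$.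

Altogether,
\[
u\,\mathbb E_t\Delta\Phi^\le\ge-a(\varepsilon-a)+(\varepsilon-y)u\,(p_t-\mathbb E_t\Delta J)-y(r_t-u)^+-\tfrac{\varepsilon\delta}2J .
\]
Insert Lemma~\ref{lem:D} and add $u\,\mathbb E_t\Delta Z$ to both sides.
\end{proof}

\begin{proposition}\label{prop:low}
Under \eqref{eq:delta}, with $\lambda_y=\frac{2-\varepsilon}{2-y}\in(0,1]$,
\[
\mathbb E_t\Delta\Phi\ \ge\ \frac\gamma2(\varepsilon-y)-2d_y+\lambda_y\,\mathbb E_t\Delta Q^y-2\varepsilon\delta J_y .
\]
\end{proposition}

\begin{proof}
Let $K=\frac{2-\varepsilon}{1-2\varepsilon}$. The inequality $K\varepsilon<1$ reads $2\varepsilon-\varepsilon^2<1-2\varepsilon$, which is $\gamma>0$. Hence $Ky<1$. Add $(\varepsilon-y)$ times Lemma~\ref{lem:first} to $(2-\varepsilon)$ times Lemma~\ref{lem:second}. The terms in $p_t$ cancel, the coefficient of $-J$ is $\varepsilon\delta(1+\frac\varepsilon2-y)\le2\varepsilon\delta$, and we obtain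
\[
(2-y)u\,\mathbb E_t\Delta\Phi\ge A+(2-\varepsilon)u\,\mathbb E_t\Delta Q^y-2\varepsilon\delta J ,
\]
\[
A=(\varepsilon-y)(u^2-\varepsilon a)-(2-\varepsilon)a(\varepsilon-a)-Ky(\varepsilon-a)^2 .
\]
We replace $a$ by $y$ at a cost proportional to $d=y-a$. From $0\le a\le y<\varepsilon$,
\begin{align*}
u^2-\varepsilon a&\ge u^2-\varepsilon y,\\
a(\varepsilon-a)&=y(\varepsilon-y)+d\,(a+y-\varepsilon)\le y(\varepsilon-y)+\varepsilon d,\\
(\varepsilon-a)^2&=(\varepsilon-y)^2+d\,(2\varepsilon-a-y)\le(\varepsilon-y)^2+2\varepsilon d .
\end{align*}
Therefore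
\[
A\ge(\varepsilon-y)\big[u^2-2y-Ky(\varepsilon-y)\big]-\varepsilon d\,\big[(2-\varepsilon)+2Ky\big].
\]
The first bracket equals $\gamma+(\varepsilon-y)(2-Ky)\ge\gamma$. The second is at most $4$, and $4\varepsilon<2$. So $A\ge\gamma(\varepsilon-y)-2d$. Finally $(2-y)u\le2$ and $(2-y)u\ge(2-\varepsilon)(1-\varepsilon)\ge2-3\varepsilon>1$. Dividing by $(2-y)u\in[1,2]$ reduces the positive term $\gamma(\varepsilon-y)$ by a factor at most $2$, does not enlarge the negative terms $-2d$ and $-2\varepsilon\delta J$, and turns the coefficient of $\mathbb E_t\Delta Q^y$ into $\lambda_y$.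
\end{proof}

\section{Slowly varying weights}\label{sec:weights}

We want to apply, at each time, the estimate that belongs to the current level. Choose a grid of levels $y_1<\dots<y_m$ and call the current level the first $y_i$ at which $J_{y_i}$ is small. If ``small'' meant ``at most $M$'', the level could jump back and forth at every step while $J_{y_i}$ oscillates around $M$. The increments of $S_{y_i}$ or $Q^{y_i}$, summed only over the times at level $y_i$, would then not telescope, and each jump could cost a multiple of $M$. We therefore pass from ``small'' to ``large'' gradually, with a weight $\theta(J)$. A step changes $J$ by at most $1$ and costs about $\theta'(J)\cdot J$. To keep this below a small $\kappa$ we take $\theta$ linear in $\log J$, with slope $\kappa$, so that the transition takes place between $M$ and $Me^{1/\kappa}$.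

Let $0<\tau<\varepsilon$. Choose a grid $0=y_0<y_1<\dots<y_m=\frac12$ with all spacings at most $\tau$ and with $y_k=\varepsilon$ for some $k$; then $2\le k<m$. Let $\tau_*>0$ be the smallest spacing. For $1\le i\le m$ write $J_i,a_i,d_i$ for $J_{y_i},a_{y_i},d_{y_i}$. Then $J_1\ge\dots\ge J_m=H$, and $|\Delta J_i|\le1$. Let $0<\kappa<1$. Put $M_m^+=1$ and choose integers $M_{m-1},M_{m-2},\dots,M_1$ in this order, with $M_i^+=M_ie^{1/\kappa}$ for $i<m$, such that
\begin{equation}\label{eq:M}
M_{i-1}\ge\max\Big\{4,\ 2M_i^+,\ \frac{8M_i^+}{\kappa\,y_1\tau_*}\Big\}\qquad(2\le i\le m).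
\end{equation}
For $i<m$ let $\theta_i(0)=0$ and $\theta_i(x)=\min\{1,\max\{0,\kappa\log(x/M_i)\}\}$ for $x>0$. Put $v_i=\theta_i(J_i)$ for $i<m$, $\ v_m=0$, and
\[
w_i=v_1\cdots v_{i-1}(1-v_i)\qquad(1\le i\le m).
\]
The weights $w_i(t)\in[0,1]$ are determined by the first $t$ items, and their sum telescopes: $\sum_iw_i=1-v_1\cdots v_m=1$. If $w_i>0$, then $v_i<1$ and, for $i\ge2$, $v_{i-1}>0$. Hence
\begin{equation}\label{eq:support}
w_i>0\ \Longrightarrow\ J_i\le M_i^+\ \text{ and, for $i\ge2$, }\ J_{i-1}>M_{i-1};
\end{equation}
for $i=m$ the first part is Lemma~\ref{lem:half}. So $w_i>0$ means few gaps above $y_i$ and many in $(y_{i-1},y_i]$.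

Fix $n$. For a sequence of random variables $\xi_t$ let
\[
\langle\xi\rangle_i=\sum_{t<n}\mathbb E\,[w_i(t)\,\xi_t],\qquad\pi_i=\langle1\rangle_i .
\]
Then $\sum_i\langle\xi\rangle_i=\sum_{t<n}\mathbb E\,\xi_t$ and $\sum_i\pi_i=n$, the bracket is monotone in $\xi$, and $\langle\mathbb E_t\Delta Y\rangle_i=\langle\Delta Y\rangle_i$ because $w_i(t)$ is known at time $t$. The symbol $O(1)$ denotes a quantity bounded independently of $n$. The following two lemmas replace the two idealizations of Section~\ref{sec:fixed}.

\begin{lemma}\label{lem:tele}
Let $1\le i\le m$, and let $Y$ be a process with $Y_0=0$ and $|Y_t|\le4J_i(t)$ for all $t$. Then $|\langle\Delta Y\rangle_i|\le16\kappa n+O(1)$.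
\end{lemma}

\begin{proof}
Summing $w_i(t+1)Y_{t+1}-w_i(t)Y_t=w_i(t)\Delta Y+\Delta w_i\,Y_{t+1}$ over $t<n$ gives
\[
\sum_{t<n}w_i(t)\Delta Y=w_i(n)Y_n-\sum_{t<n}\Delta w_i\,Y_{t+1},
\]
and $|w_i(n)Y_n|\le4M_i^+$ by \eqref{eq:support}. It suffices to show $|\Delta w_i|\,|Y_{t+1}|\le16\kappa$.

A product of factors in $[0,1]$ changes by at most the sum of the changes of the factors, so $|\Delta w_i|\le\sum_{j\le i}|\Delta v_j|$. Suppose that $\Delta v_j\ne0$, so that $j<m$ and $J_j$ moves between two integers $\mu$ and $\mu+1$. Then $\theta_j(\mu+1)>0$, so $\mu+1>M_j$ and $\mu\ge M_j$, as $M_j$ is an integer. Therefore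
\[
|\Delta v_j|\le\kappa\log\frac{\mu+1}\mu\le\frac\kappa\mu\le\frac\kappa{M_j}.
\]
For $j=i$ we have $|Y_{t+1}|\le4(\mu+1)$, so $|\Delta v_i|\,|Y_{t+1}|\le4\kappa(\mu+1)/\mu\le8\kappa$. For the terms $j<i$, which occur only if $i\ge2$, assume $\Delta w_i\ne0$. Then $w_i(t)>0$ or $w_i(t+1)>0$, so $J_i(t+1)\le M_i^++1\le2M_i^+$ and $|Y_{t+1}|\le8M_i^+$. By \eqref{eq:M}, $M_{j-1}\ge2M_j$ for $2\le j<m$, so $\sum_{j<i}1/M_j\le2/M_{i-1}$. These terms contribute at most $8M_i^+\cdot2\kappa/M_{i-1}\le8\kappa$, again by \eqref{eq:M}.
\end{proof}

The second lemma uses the order of the bins in an essential way. If the front gap is below $y_{i-1}$ although many gaps lie in $(y_{i-1},y_i]$, then these gaps are hidden behind a bin with gap above $y_i$. Only few such bins exist, new ones are opened at the back, and each is worn down by a bounded number of items from $(y_{i-1},y_i)$.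

\begin{lemma}\label{lem:defect}
For $1\le i\le m$, $\ \langle d_i\rangle_i\le\tau\pi_i+\kappa n+O(1)$.
\end{lemma}

\begin{proof}
For $i=1$ we have $d_1\le y_1\le\tau$. Let $i\ge2$ and define the event
\[
A_t=\{J_{i-1}(t)>M_{i-1},\ J_i(t)\le M_i^+,\ a_i(t)<y_{i-1}\}.
\]
If $w_i(t)>0$ and $A_t$ fails, then $a_i(t)\ge y_{i-1}$ by \eqref{eq:support}, so $d_i(t)\le\tau$. Thus $w_i(t)d_i(t)\le\tau w_i(t)+1_{A_t}$, and it suffices to prove $\sum_{t<n}\mathbb P(A_t)\le\kappa n+O(1)$.

Let $T=\lfloor M_{i-1}/4\rfloor$. Since $M_{i-1}\ge4$, we have $T\ge1$ and $T\ge M_{i-1}/8$. Split $\{0,\dots,n-1\}$ into at most $n/T+1$ blocks of at most $T$ consecutive times, and fix a block. Let $\chi_t=1$ if $A_t$ holds and $X_{t+1}\in(y_{i-1},y_i)$, and $\chi_t=0$ otherwise. We claim that, for every realization,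
\begin{equation}\label{eq:block}
\sum_{t\in\text{block}}\chi_t\le M_i^+/y_1 .
\end{equation}
We may assume that $A_t$ holds for some $t$ in the block; let $\sigma$ be the first such time. Let $F$ be the set of bins with gap in $(y_{i-1},y_i]$ at time $\sigma$, and let $O$ be the set of opened bins with gap above $y_i$ at time $\sigma$. Then $|O|\le M_i^+$, and $|F|>M_{i-1}-M_i^+\ge M_{i-1}/2\ge T$ by \eqref{eq:M}.

Let $t\ge\sigma$ be a time in the block at which $A_t$ holds, and let $q$ be the first bin with gap above $y_i$ at time $t$. Fewer than $T$ items have arrived since time $\sigma$, so some bin $f\in F$ still has its gap in $(y_{i-1},y_i]$; in particular $f\ne q$. If $f$ were in front of $q$, then $a_i(t)>y_{i-1}$, contrary to $A_t$. So $q$ is in front of $f$. Since bins are opened in order and $f$ was open at time $\sigma$, so was $q$; since gaps do not increase, its gap was above $y_i$ then. Hence $q\in O$. If moreover $\chi_t=1$, then $a_i(t)<X_{t+1}<y_i$, so the item goes into $q$ and reduces its gap by more than $y_{i-1}\ge y_1$. A gap starts below $1$, so this happens at most $1/y_1$ times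 to each bin of $O$. This proves \eqref{eq:block}.

The event $A_t$ is determined by the first $t$ items and $y_i\le\frac12<u$, so $\mathbb E\,\chi_t=\frac{y_i-y_{i-1}}u\mathbb P(A_t)\ge\tau_*\mathbb P(A_t)$. With \eqref{eq:block}, each block contributes at most $M_i^+/(y_1\tau_*)$ to $\sum_t\mathbb P(A_t)$. Summing over the blocks and using \eqref{eq:M},
\[
\sum_{t<n}\mathbb P(A_t)\le\Big(\frac{8n}{M_{i-1}}+1\Big)\frac{M_i^+}{y_1\tau_*}\le\kappa n+O(1).\qedhere
\]
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

The constants are chosen in the following order.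
\begin{enumerate}
\item $\tau\in(0,\varepsilon)$ with $3\tau\le\gamma\varepsilon^2/16$, and then the grid; this fixes $m,k,y_1,\tau_*$.
\item $\kappa\in(0,1)$ with $55m\kappa\le\gamma\varepsilon^2/16$.
\item $M_{m-1},\dots,M_1$ satisfying \eqref{eq:M}.
\item $\delta>0$ satisfying \eqref{eq:delta} for each $y=y_i$ with $1\le i<k$, and $2\varepsilon\delta M_1^+\le\gamma\varepsilon^2/16$.
\end{enumerate}
The weights do not depend on $\delta$. The processes $Q^{y_i}$ do, but the bound $|Q^{y_i}|\le4J_i$ does not. The indices $i\ge k$ are the high levels $y_i\ge\varepsilon$, and the indices $i<k$ are the low levels.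

\medskip\noindent\emph{Step 1: the level is often well below $\varepsilon$.} Let $G=\sum_{i<k}(\varepsilon-y_i)\pi_i$. By Lemma~\ref{lem:sym} and $2u\ge1$,
\[
b_t\le\tfrac12\mathbb E_t\Delta S_y+d_y\qquad(\varepsilon\le y\le\tfrac12).
\]
For $i\ge k$ take $y=y_i$. Since $|S_{y_i}|\le J_i$, Lemmas~\ref{lem:tele} and~\ref{lem:defect} give
\begin{equation}\label{eq:bhigh}
\langle b\rangle_i\le8\kappa n+\tau\pi_i+\kappa n+O(1)=\tau\pi_i+9\kappa n+O(1).
\end{equation}
For $i<k$ take $y=\varepsilon$. Lemma~\ref{lem:tele} applies because $|S_\varepsilon|\le J_k\le J_i$, and $d_\varepsilon\le(\varepsilon-y_i)+d_i$ by \eqref{eq:mono}. Hence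
\[
\langle b\rangle_i\le(\varepsilon-y_i)\pi_i+\tau\pi_i+9\kappa n+O(1).
\]
Summing over all $i$ gives $\sum_{t<n}\mathbb E\,b_t\le G+\tau n+9m\kappa n+O(1)$. With \eqref{eq:bad} and $u\le1$,
\begin{equation}\label{eq:G}
G\ge\Big(\frac{\varepsilon^2}2-\tau-9m\kappa\Big)n-O(1).
\end{equation}

\medskip\noindent\emph{Step 2: the potential grows.} Since $\Phi_0=0$, we have $\mathbb E\,\Phi_n=\sum_i\langle\Delta\Phi\rangle_i$. For $i\ge k$ use Lemma~\ref{lem:high}, then Lemma~\ref{lem:tele} with $Y=H\le J_i$, and \eqref{eq:bhigh}:
\[
\langle\Delta\Phi\rangle_i\ge-2\,|\langle\Delta H\rangle_i|-2\langle b\rangle_i\ge-2\tau\pi_i-50\kappa n-O(1).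
\]
For $i<k$ use Proposition~\ref{prop:low} with $y=y_i$, then Lemma~\ref{lem:defect}, Lemma~\ref{lem:tele} with $Y=Q^{y_i}$, and $J_i\le M_i^+\le M_1^+$ whenever $w_i>0$:
\[
\langle\Delta\Phi\rangle_i\ge\frac\gamma2(\varepsilon-y_i)\pi_i-2\tau\pi_i-18\kappa n-2\varepsilon\delta M_1^+\pi_i-O(1).
\]
Summing over all $i$ and inserting \eqref{eq:G}, with $\gamma<1$,
\begin{align*}
\mathbb E\,\Phi_n&\ge\frac\gamma2G-\big(2\tau+50m\kappa+2\varepsilon\delta M_1^+\big)n-O(1)\\
&\ge\Big(\frac{\gamma\varepsilon^2}4-3\tau-55m\kappa-2\varepsilon\delta M_1^+\Big)n-O(1)\ \ge\ \frac{\gamma\varepsilon^2}{16}\,n-O(1).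
\end{align*}

\medskip\noindent\emph{Step 3: the waste grows.} By \eqref{eq:PhiW},
\[
\mathbb E\,W_n\ge\frac\delta\varepsilon\,\mathbb E\,\Phi_n\ge\frac{\delta\gamma\varepsilon}{16}\,n-O(1).
\]
All constants depend on $u$ only, so the theorem holds with $c(u)=\delta\gamma\varepsilon/16$. \qed

\begin{remark}
The hypothesis $u<1$ is used in \eqref{eq:bad}, which forces a positive rate of bad steps, and in the fact that a new bin has gap at least $\varepsilon>\delta$. For $u=1$ the bound \eqref{eq:bad} is empty, there are no low levels, and $\Phi=-2W$. The hypothesis $u>\sqrt3-1$ is used in Proposition~\ref{prop:low}. The bracket $u^2-2y-Ky(\varepsilon-y)$ tends to $\gamma$ as $y\uparrow\varepsilon$, so for $\gamma<0$ the argument gives no nonnegative drift at levels just below $\varepsilon$. Elsewhere only numerical consequences such as $\varepsilon<0.27$ are needed. The constant $c(u)$ obtained is very small: \eqref{eq:M} gives $M_1^+\ge e^{(m-1)/\kappa}$, and $\delta\le\gamma\varepsilon/(32M_1^+)$.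
\end{remark}

\begin{thebibliography}{1}
\bibitem{problem}
\texttt{http://repository.cmu.edu/cgi/viewcontent.cgi?article=2654\&context=compsci}
\end{thebibliography}
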